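# Nothing survives at every coarse scale: tight framelets generate generalized multiresolution analyses

## 1. Coarse dilates of a coarse space ought to shrink to nothing

Start with a wavelet-type system, that is, the dilates and translates of a few functions. Throw away everything except the coarse part, the functions dilated by negative powers. They span a space $V$. Dilate $V$ itself to coarser and coarser scales. Can a nonzero function belong to all the spaces obtained in this way? The answer one would first guess is "no, of course not". We shall test this guess by hand, see why the obvious argument for it is incomplete, and then prove that the guess is right when the system has finitely many generators.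

Fix an $n\times n$ **expansive integer matrix** $A$: $A(\mathbb Z^n)\subset\mathbb Z^n$ and every eigenvalue of $A$ has modulus $>1$. On $L^2(\mathbb R^n)$ put
$$Df(x)=|\det A|^{1/2}f(Ax),\qquad T_kf(x)=f(x-k)\quad(k\in\mathbb Z^n).$$
Both are unitary. We write $q=|\det A|$, an integer, and $q\ge 2$ because $q$ is the product of the moduli of the eigenvalues. We also use $T_a$ for $a\in\mathbb R^n$. Directly from the definitions,
$$T_mD^j=D^jT_{A^jm}\qquad (j\in\mathbb Z,\ m\in\mathbb Z^n).\tag{1}$$

**Definition (Parseval frame).** A family $(g_i)$ in a Hilbert space is a Parseval frame if $\sum_i|\langle f,g_i\rangle|^2=\|f\|^2$ for all $f$. An orthonormal basis is one. So is $\{e_i/\sqrt2\}$ with every vector listed twice, which is not a basis: redundancy is allowed.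

**Definition (tight framelet, negative dilates).** A tight framelet is a finite set $\Psi=\{\psi_1,\dots,\psi_L\}\subset L^2(\mathbb R^n)$ such that the affine system $\{D^jT_k\psi_l:j\in\mathbb Z,\ k\in\mathbb Z^n,\ 1\le l\le L\}$ is a Parseval frame for $L^2(\mathbb R^n)$. Its space of negative dilates is
$$V=\overline{\operatorname{span}}\{D^jT_k\psi_l:\ j<0,\ k\in\mathbb Z^n,\ 1\le l\le L\}.$$

**Definition (GMRA).** A generalized multiresolution analysis is a sequence of closed subspaces $(V_j)_{j\in\mathbb Z}$ of $L^2(\mathbb R^n)$ with $V_j\subset V_{j+1}$, $V_{j+1}=D(V_j)$, $\bigcup_jV_j$ dense, $\bigcap_jV_j=\{0\}$, and $V_0$ invariant under all $T_k$, $k\in\mathbb Z^n$. We say that $\Psi$ generates a GMRA if $V_j=D^j(V)$ defines one.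

Most of the axioms hold at once. We have $D^jV=\overline{\operatorname{span}}\{D^iT_k\psi_l:i<j\}$, which increases with $j$; clearly $D(D^jV)=D^{j+1}V$; and $\bigcup_jD^jV$ contains the whole affine system, which is complete because only $f=0$ is orthogonal to a Parseval frame. Translation invariance of $V$ needs an argument, since for $j<0$ the vector $A^jm$ in (1) need not be an integer vector; it is Step 1 of Section 3. What remains is Baggett's criterion: $\Psi$ generates a GMRA if and only if
$$\bigcap_{j\in\mathbb Z}D^j(V)=\{0\}.\tag{2}$$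

Baggett's problem, as posed in "Construction and reconstruction of tight framelets and wavelets via matrix mask functions", is whether (2) holds for every tight framelet. Since the spaces $D^jV$ increase with $j$, the intersection in (2) is governed by $D^{-j}V$ as $j\to\infty$.

## 2. Haar, Shannon, and a framelet with overlapping bands

In the three examples $n=1$ and $A=2$, so $q=2$. The Fourier transform is $\hat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}dx$.

**Example 1 (Haar).** Let $\psi=1_{[0,1/2)}-1_{[1/2,1)}$, whose affine system is an orthonormal basis. If $j\le-1$, then $D^jT_k\psi$ is constant on each interval $[m,m+1)$, $m\in\mathbb Z$. Hence functions in $V$ are constant on these intervals, and functions in $D^{-j}V$ are constant on each $[2^jm,2^j(m+1))$. A function in all these spaces is constant on $[0,\infty)$ and on $(-\infty,0)$. Being square integrable, it is $0$.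

**Example 2 (Shannon).** Let $\hat\psi=1_E$ with $E=[-1,-\frac12)\cup[\frac12,1)$. The integer translates of $E$ tile $\mathbb R$, so $\{\widehat{T_k\psi}\}$ is an orthonormal basis of $L^2(E)$. The sets $2^jE$ tile $\mathbb R\setminus\{0\}$, so the affine system is an orthonormal basis. Here $V=\{f:\hat f=0\text{ off }[-\frac12,\frac12]\}$. Functions in $D^{-j}V$ have $\hat f=0$ off $[-2^{-j-1},2^{-j-1}]$, and again only $0$ survives.

**Example 3 (overlapping bands).** Let $\hat\psi=2^{-1/2}\,1_{\{1/8\le|\xi|<1/2\}}$. The support lies in an interval of length $1$, so Parseval's formula for Fourier series gives $\sum_k|\langle f,T_k\psi\rangle|^2=\int|\hat f|^2|\hat\psi|^2$. Likewise scale $j$ contributes $\int|\hat f(\xi)|^2|\hat\psi(2^{-j}\xi)|^2d\xi$. Each $\xi\ne0$ has exactly two dilates $2^{-j}\xi$ in the band, so $\sum_j|\hat\psi(2^{-j}\xi)|^2=1$, and $\{\psi\}$ is a tight framelet. Neighboring scales are not orthogonal: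
$$\langle D^{-1}\psi,\psi\rangle=\sqrt2\int\hat\psi(2\xi)\hat\psi(\xi)\,d\xi=\sqrt2\cdot\tfrac12\cdot\tfrac14>0 .$$
The scales $j<0$ together contribute $\int|\hat f|^2s$, where
$$s(\xi)=\sum_{p\ge1}|\hat\psi(2^p\xi)|^2=\begin{cases}1,&0<|\xi|<\frac18,\\ \frac12,&\frac18\le|\xi|<\frac14,\\0,&|\xi|\ge\frac14.\end{cases}$$
So $f\perp V$ exactly when $\hat f=0$ on $|\xi|<\frac14$. Thus $V=\{f:\hat f=0\text{ off }[-\frac14,\frac14]\}$, and (2) holds again. We shall reuse this example as a check.

## 3. Small spectrum is where the soft argument stops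

Let us set up the operator that measures the coarse scales. Put
$$Q_jf=\sum_{l,k}\langle f,D^jT_k\psi_l\rangle D^jT_k\psi_l ,\qquad P=\sum_{j<0}Q_j .$$
Then $Q_j\ge0$ and $Q_j=D^jQ_0D^{-j}$. By the Parseval property $\sum_j\langle Q_jf,f\rangle=\|f\|^2$. The partial sums of a series of positive operators, bounded by $I$, converge strongly, so $\sum_{j\in\mathbb Z}Q_j=I$ strongly, $P$ is well defined, and $0\le P\le I$. In Examples 2 and 3, $P$ is a Fourier multiplier: by $1_{[-1/2,1/2]}$ and by $s$.

**Step 1 ($P$ commutes with integer translations).** The purpose is to make $V$ translation invariant and to prepare a decomposition of $P$. For $j\ge0$ we have $T_mD^jT_k=D^jT_{A^jm+k}$ with $A^jm\in\mathbb Z^n$. So the unitary $T_m$ permutes the functions $D^jT_k\psi_l$, $k\in\mathbb Z^n$, and $Q_j$ commutes with $T_m$. For $j<0$ this can fail, but since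
$$P=I-\sum_{j\ge0}Q_j,$$
$P$ commutes with every $T_m$, $m\in\mathbb Z^n$. This is where the Parseval property is essential.

**Step 2 ($V$ in terms of $P$).** The purpose is to replace the span by a spectral projection. Since $\langle Pf,f\rangle=\sum_{j<0}\sum_{l,k}|\langle f,D^jT_k\psi_l\rangle|^2$ vanishes iff $f\perp V$, we get $V=(\ker P)^\perp$. Hence $V$ is invariant under all $T_m$, and its orthogonal projection is
$$\Pi=1_{(0,\infty)}(P).\tag{3}$$

**Step 3 (scaling).** The purpose is to see how $P$ changes under one dilation. Since $DQ_jD^{-1}=Q_{j+1}$,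
$$DPD^{-1}=\sum_{j<1}Q_j=P+Q_0.\tag{4}$$

Here is the first argument a sensible person would try. Iterating, $D^{-j}PD^j=\sum_{i<-j}Q_i$ is the tail of a strongly convergent series, so $D^{-j}PD^j\to0$ strongly as $j\to\infty$. Suppose that $P\ge\varepsilon$ on $V$ for some $\varepsilon>0$. If $f\in\bigcap_jD^jV$, then $D^jf\in V$ for all $j$, so
$$\varepsilon\|f\|^2=\varepsilon\|D^jf\|^2\le\langle PD^jf,D^jf\rangle=\langle D^{-j}PD^jf,f\rangle\to0,$$
and $f=0$. This settles Examples 1 and 2, where $P$ is a projection, and Example 3, where $P\ge\frac12$ on $V$.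

In general $P$ may have spectrum in $(0,\varepsilon)$ for every $\varepsilon>0$. The operators $D^{-j}PD^j$ go to $0$, but (2) concerns their supports $D^{-j}\Pi D^j$, and a sequence of injective operators can go to $0$. The next example shows that this really happens when infinitely many generators are allowed.

**Example 4 (countably many generators).** Let $B=A^T$ and $C=[0,1)^n$. The spectral radius of $B^{-1}$ is less than $1$, so there are $c\ge1$ and $\rho\in(0,1)$ with
$$\|B^{-p}\|\le c\rho^p\qquad(p\ge0).\tag{5}$$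
Put $s(\xi)=\exp\big(-\sum_{j\ge0}|B^{-j}\xi|\big)$. The series converges by (5). Clearly $0<s(\xi)\le e^{-|\xi|}$, and $s(B^{-1}\xi)=e^{|\xi|}s(\xi)\ge s(\xi)$. For $\xi\ne0$ we have $s(B^{-j}\xi)\to1$ as $j\to\infty$. Also $s(B^{p}\xi)\le e^{-|B^p\xi|}\to0$ as $p\to\infty$, since (5) gives $|B^p\xi|\ge|\xi|/(c\rho^p)$. For $m\in\mathbb Z^n$ define
$$\hat\psi_m(\xi)=1_{C+m}(\xi)\,w(\xi)^{1/2},\qquad w(\xi)=s(B^{-1}\xi)-s(\xi)\in[0,1].$$
By Parseval's formula on the cube $C+m$, $\sum_k|\langle f,T_k\psi_m\rangle|^2=\int_{C+m}|\hat f|^2w$. Summing over $m$, $Q_0$ is the Fourier multiplier $w$. Since $\widehat{D^jf}(\xi)=q^{-j/2}\hat f(B^{-j}\xi)$, $Q_j=D^jQ_0D^{-j}$ is the multiplier $w(B^{-j}\xi)=s(B^{-j-1}\xi)-s(B^{-j}\xi)$. The sum over all $j\in\mathbb Z$ telescopes to $1-0=1$, so the affine system is a Parseval frame. The sum over $j<0$ telescopes to $s(\xi)$. So $P$ is the multiplier $s>0$, which is injective; hence $V=L^2(\mathbb R^n)$, and (2) fails. Moreover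
$$\sum_m\|\psi_m\|^2=\int\big(s(B^{-1}\xi)-s(\xi)\big)d\xi=(q-1)\int s<\infty .$$

So a proof of (2) must use that $\Psi$ is finite, and it must use more than $\sum_l\|\psi_l\|^2<\infty$. It will use the *number* of generators.

## 4. Fibers over the torus and the dimension function

To count, we need an integer attached to a translation-invariant space.

For $\xi\in\mathbb R^n$ let $\mathcal H_\xi=\ell^2(\xi+\mathbb Z^n)$, with orthonormal basis $\delta_\eta$, $\eta\in\xi+\mathbb Z^n$. It depends only on the coset $\xi+\mathbb Z^n$. For $f\in L^2(\mathbb R^n)$ put $f_\xi=\hat f|_{\xi+\mathbb Z^n}$. Then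
$$\|f\|^2=\int_{\mathbb R^n}|\hat f|^2=\int_C\|f_\xi\|^2d\xi ,$$
and $f\mapsto(f_\xi)_{\xi\in C}$ is unitary onto $\int_C^\oplus\mathcal H_\xi\,d\xi\cong L^2(C;\ell^2(\mathbb Z^n))$. The translation $T_m$ becomes multiplication by the scalar $e^{-2\pi im\cdot\xi}$, since $e^{-2\pi im\cdot\eta}$ is constant on $\xi+\mathbb Z^n$.

Let $S$ be a bounded operator commuting with all $T_m$. Then $S$ commutes with multiplication by trigonometric polynomials in $\xi$, and hence by all $h\in L^\infty(C)$: the Fejér means of $h$ are uniformly bounded and a subsequence converges a.e. to $h$. By the theory of decomposable operators (Dixmier, *von Neumann Algebras*, Part II), $(Sf)_\xi=S(\xi)f_\xi$ for a.e. $\xi$, with essentially unique fibers $S(\xi)$ on $\mathcal H_\xi$. Positivity, norm bounds, and the Borel functional calculus hold fiberwise. We regard $\xi\mapsto S(\xi)$ as defined on $\mathbb R^n$; it depends only on $\xi+\mathbb Z^n$. For $S\ge0$ its trace is $\operatorname{tr}S(\xi)=\sum_k\langle S(\xi)\delta_{\xi+k},\delta_{\xi+k}\rangle$, which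 is measurable.

**Definition (SI space, dimension function).** A closed subspace $S\subset L^2(\mathbb R^n)$ is SI if it is invariant under all $T_k$, $k\in\mathbb Z^n$. Its projection then commutes with the $T_k$ and has fibers that are the projections onto closed subspaces $J_S(\xi)\subset\mathcal H_\xi$. Put $\dim_S(\xi)=\dim J_S(\xi)\in\{0,1,\dots,\infty\}$.

A function $f$ belongs to $S$ iff $f_\xi\in J_S(\xi)$ for a.e. $\xi$. For example, if $S=\{f:\hat f=0\text{ off }E\}$, then $J_S(\xi)=\ell^2(E\cap(\xi+\mathbb Z^n))$, $\dim_S(\xi)=\#\big(E\cap(\xi+\mathbb Z^n)\big)$, and $\int_C\dim_S=|E|$. So $\int_C\dim_V$ equals $1$ in Example 2, $\frac12$ in Example 3, and $\infty$ in Example 4. A Fourier multiplier by $s$ has diagonal fibers with entries $s(\xi+k)$, and the integral over $C$ of their trace is $\int_{\mathbb R^n}s$.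

We can now state the theorem.

**Theorem A.** Let $A$ be an expansive integer matrix and $\Psi=\{\psi_1,\dots,\psi_L\}$ a tight framelet. Then $V$ is SI,
$$\int_C\dim_V(\xi)\,d\xi\le\frac L{q-1},$$
and $\bigcap_jD^j(V)=\{0\}$. Hence $\Psi$ generates a GMRA.

So the answer to Baggett's problem is affirmative. The plan is to show that integrability of $\dim_V$ implies (2), and then to prove the integral bound.

**A counting bound.** We keep $B=A^T$, $C=[0,1)^n$ and (5). Note that $B$ is an expansive integer matrix, that $[\mathbb Z^n:B\mathbb Z^n]=q$, and that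
$$\widehat{D^jf}(\xi)=q^{-j/2}\hat f(B^{-j}\xi)\qquad(j\in\mathbb Z).\tag{6}$$
Let $R=\sup_{i\ge0,\,u\in C}|B^{-i}u|$, finite by (5). For a bounded Borel set $G$ let $G_R=\{x:\operatorname{dist}(x,G)\le R\}$. Then for all $i\ge0$ and $\eta\in\mathbb R^n$,
$$\#\{k\in\mathbb Z^n:\ \eta+k\in B^iG\}\le q^i|G_R|.\tag{7}$$
Indeed the sets $B^{-i}(\eta+k+C)$, $k\in\mathbb Z^n$, are disjoint and have measure $q^{-i}$. If $\eta+k\in B^iG$, every point $B^{-i}(\eta+k)+B^{-i}u$ with $u\in C$ lies within $R$ of $G$. So the counted sets are disjoint subsets of $G_R$.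

## 5. Integrable dimension forces trivial intersection

**Lemma 1.** Let $V$ be any SI space with $\int_C\dim_V<\infty$. Then for every $f\in L^2(\mathbb R^n)$ the projection of $f$ onto $D^{-j}V$ tends to $0$ in norm as $j\to\infty$. In particular $\bigcap_jD^jV=\{0\}$.

*Proof.* The mechanism is that $D^jf$ moves to high frequency, where an integrable amount of $V$ leaves nothing. Let $\Pi$ be the projection onto $V$ and put
$$\sigma(\eta)=\langle\Pi(\eta)\delta_\eta,\delta_\eta\rangle=\|\Pi(\eta)\delta_\eta\|^2 .$$
Then $\sum_k\sigma(\xi+k)=\operatorname{tr}\Pi(\xi)=\dim_V(\xi)$, so $\int_{\mathbb R^n}\sigma=\int_C\dim_V<\infty$.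

Projections are contractions, so it suffices to treat $f$ in a dense set. Take $\hat f$ bounded and supported in $K=\{1/a\le|\xi|\le a\}$ for some $a>1$. The projection onto $D^{-j}V$ is $D^{-j}\Pi D^j$, so the norm to estimate is $\|\Pi g\|$ with $g=D^jf$, $j\ge0$. By (6), $\hat g$ is supported in $B^jK$ and $|\hat g|\le q^{-j/2}\|\hat f\|_\infty$. By (7) the coset $\xi+\mathbb Z^n$ has at most $q^j|K_R|$ points in $B^jK$, so
$$\|g_\xi\|^2\le q^{-j}\|\hat f\|_\infty^2\,q^j|K_R|=\|\hat f\|_\infty^2|K_R|=:C_f .$$
Since $g_\xi=\sum_\eta\hat g(\eta)\delta_\eta$ is a finite sum over $\eta\in(\xi+\mathbb Z^n)\cap B^jK$, the triangle and Cauchy–Schwarz inequalities give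
$$\|\Pi(\xi)g_\xi\|\le\sum_{\eta\in(\xi+\mathbb Z^n)\cap B^jK}|\hat g(\eta)|\,\sigma(\eta)^{1/2}\le\|g_\xi\|\Big(\sum_{\eta\in(\xi+\mathbb Z^n)\cap B^jK}\sigma(\eta)\Big)^{1/2}.$$
Square and integrate over $C$: $\|\Pi g\|^2\le C_f\int_{B^jK}\sigma$. If $\zeta\in B^jK$, then $1/a\le|B^{-j}\zeta|\le c\rho^j|\zeta|$, so $|\zeta|\ge(ac\rho^j)^{-1}$, which tends to infinity with $j$. As $\sigma$ is integrable, $\int_{B^jK}\sigma\to0$.

If $f\in\bigcap_jD^jV$, then $f$ equals its projection onto $D^{-j}V$ for every $j$, so $\|f\|=0$. $\square$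

## 6. The scaling relation seen in fibers, and an equation that $\infty$ also solves

We now write (4) fiberwise. Let $\mathcal D$ be a set of representatives of $\mathbb Z^n/B\mathbb Z^n$; it has $q$ elements.

**Step 1 (fibers of $Q_0$ have rank at most $L$).** This is where finiteness of $\Psi$ enters. Let $v_l(\xi)=(\psi_l)_\xi$. Then
$$\langle f,T_k\psi_l\rangle=\int_C\langle f_\xi,v_l(\xi)\rangle e^{2\pi ik\cdot\xi}d\xi .$$
The function $\xi\mapsto\langle f_\xi,v_l(\xi)\rangle$ is in $L^1(C)$, and its Fourier coefficients are square summable by the Parseval property. Hence it is in $L^2(C)$ and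
$$\sum_k|\langle f,T_k\psi_l\rangle|^2=\int_C|\langle f_\xi,v_l(\xi)\rangle|^2d\xi\le\|f\|^2 .\tag{8}$$
Insert $f_\xi=1_G(\xi)v_l(\xi)$, where $G\subset C$ is a Borel set on which $\|v_l\|$ is bounded: $\int_G\|v_l\|^4\le\int_G\|v_l\|^2$. Taking $G=\{1+\varepsilon<\|v_l\|\le1/\varepsilon\}$ shows $|G|=0$ for every $\varepsilon>0$, so $\|v_l(\xi)\|\le1$ a.e. Therefore the fibers $\sum_l\langle\cdot,v_l(\xi)\rangle v_l(\xi)$ define a bounded decomposable operator. By (8) it has the same quadratic form as $Q_0$, so by polarization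
$$Q_0(\xi)=\sum_{l=1}^L\langle\cdot,v_l(\xi)\rangle v_l(\xi),\qquad \operatorname{rank}Q_0(\xi)\le L .\tag{9}$$

**Step 2 (fibers of a dilated operator).** The purpose is to see that one dilation collects $q$ fibers into one. Let $S$ be bounded and commute with all $T_m$. By (1), $T_mD=DT_{Am}$, so $DSD^{-1}$ also commutes with all $T_m$. The coset splits as
$$\xi+\mathbb Z^n=\bigsqcup_{d\in\mathcal D}(\xi+d+B\mathbb Z^n)=\bigsqcup_{d\in\mathcal D}B\big(B^{-1}(\xi+d)+\mathbb Z^n\big).$$
Let $U_d:\ell^2(\xi+d+B\mathbb Z^n)\to\mathcal H_{B^{-1}(\xi+d)}$ be the unitary $(U_du)(\eta)=u(B\eta)$. By (6) with $j=-1$, $(D^{-1}f)_{B^{-1}(\xi+d)}=q^{1/2}U_d\big(f|_{d}\big)$, where $f|_d$ is the restriction of $f_\xi$ to $\xi+d+B\mathbb Z^n$. Apply $S(B^{-1}(\xi+d))$ and return by (6) with $j=1$, which multiplies by $q^{-1/2}$ and applies $U_d^*$. Hence for a.e. $\xi$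
$$(DSD^{-1})(\xi)=\bigoplus_{d\in\mathcal D}U_d^*\,S(B^{-1}(\xi+d))\,U_d.\tag{10}$$

**Step 3 (integrating over collected fibers).** The purpose is to turn sums over $d$ into a factor $q$. For $h\ge0$ measurable and $\mathbb Z^n$-periodic,
$$\int_C\sum_{d\in\mathcal D}h(B^{-1}(\xi+d))\,d\xi=q\int_Ch.\tag{11}$$
The left side is $q\int_Gh$ with $G=\bigsqcup_dB^{-1}(d+C)$. Every $x\in\mathbb R^n$ is uniquely $u+k$ with $u\in C$, $k\in\mathbb Z^n$, and $k$ is uniquely $d+Bk'$. So $\bigcup_d(d+C)$ is a fundamental domain for $B\mathbb Z^n$, and $G$ is one for $\mathbb Z^n$.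

It is now tempting to finish by counting dimensions. The projection onto $DV$ is $D\Pi D^{-1}$, so (10) gives $\dim_{DV}(\xi)=\sum_d\dim_V(B^{-1}(\xi+d))$. By (4) and positivity, $\ker(DPD^{-1})(\xi)=\ker P(\xi)\cap\ker Q_0(\xi)$. Hence $\dim_{DV}\le\dim_V+L$. Writing $I=\int_C\dim_V$ and using (11),
$$qI\le I+L .$$
If $I<\infty$, then $I\le L/(q-1)$, as desired. But $I=\infty$ also satisfies this inequality, and nothing used so far excludes it: the space $L^2(\mathbb R^n)$ satisfies the fiberwise inequality with $\infty\le\infty+L$. Taking traces in (4) meets the same obstacle: $q\int_C\operatorname{tr}P=\int_C\operatorname{tr}P+\sum_l\|\psi_l\|^2$ is compatible with $\int_C\operatorname{tr}P=\infty$.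

The way past this is to count only the eigenvalues of $P(\xi)$ above a level $t>0$. Adding an operator of rank at most $L$ raises this count by at most $L$, for every $t$. If we know from elsewhere that $\int_C\operatorname{tr}P<\infty$, the count is integrable for each fixed $t$, the subtraction is legal, and the resulting bound $L/(q-1)$ does not depend on $t$. Then $t\downarrow0$. So the trace must be computed without subtracting infinities.

## 7. The trace of $P$, computed on small frequency cells

Let $s(\eta)=\langle P(\eta)\delta_\eta,\delta_\eta\rangle\ge0$ for $\eta\in\mathbb R^n$. Then $\operatorname{tr}P(\xi)=\sum_ks(\xi+k)$ and $\int_C\operatorname{tr}P=\int_{\mathbb R^n}s$.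

**Proposition 2.** $\displaystyle\int_C\operatorname{tr}P(\xi)\,d\xi=\int_{\mathbb R^n}s=\frac1{q-1}\sum_l\|\psi_l\|^2<\infty.$

In Example 3 the left side is $\int s=\frac14\cdot1+\frac14\cdot\frac12=\frac38$, and the right side is $\|\psi\|^2=\frac12\cdot\frac34=\frac38$.

The difficulty is that the individual $Q_{-p}$, $p\ge1$, need not commute with integer translations, so they have no fibers over $C$. Only their sum does. We test the sum on functions whose Fourier transforms are indicators of cells so small that the first $m$ operators act on them through a diagonal, and we bound the rest. Call a set $F$ **injective** if the sets $F+k$, $k\in\mathbb Z^n$, are pairwise disjoint. For instance $[0,1)$ is injective in $\mathbb R$ and $[0,2)$ is not.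

**Step 1 (what a test function sees).** The purpose is to express $\int_Fs$ through the $Q_{-p}$. For a bounded Borel set $F$ let $\hat e_F=1_F$. If $F$ is injective, then $(e_F)_\xi$ is $0$ or $\delta_\eta$ with $\{\eta\}=F\cap(\xi+\mathbb Z^n)$, so
$$\int_Fs=\langle Pe_F,e_F\rangle=\sum_{p\ge1}\langle Q_{-p}e_F,e_F\rangle.\tag{12}$$

**Step 2 (a formula for each term).** The purpose is to evaluate the right side of (12). By (6) and the substitution $\eta=B^p\xi$,
$$\langle e_F,D^{-p}T_k\psi_l\rangle=q^{p/2}\int_F\overline{\hat\psi_l(B^p\xi)}\,e^{2\pi ik\cdot B^p\xi}d\xi=q^{-p/2}\int_{B^pF}\overline{\hat\psi_l(\eta)}\,e^{2\pi ik\cdot\eta}d\eta .$$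
The last integral is a Fourier coefficient of the periodization of $1_{B^pF}\overline{\hat\psi_l}$, which is a finite sum at each point and lies in $L^2(C)$. Parseval's formula gives
$$\langle Q_{-p}e_F,e_F\rangle=\sum_lq^{-p}\int_C\Big|\sum_k(1_{B^pF}\hat\psi_l)(\eta+k)\Big|^2d\eta.\tag{13}$$
If $B^pF$ is injective, at most one term of the inner sum is nonzero, and (13) becomes
$$\langle Q_{-p}e_F,e_F\rangle=\sum_lq^{-p}\int_{B^pF}|\hat\psi_l|^2=\sum_l\int_F|\hat\psi_l(B^p\xi)|^2d\xi.\tag{14}$$
In general, with $M=\sup_\eta\#\{k:\eta+k\in B^pF\}$, the Cauchy–Schwarz inequality gives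
$$\langle Q_{-p}e_F,e_F\rangle\le q^{-p}M\sum_l\int_{B^pF}|\hat\psi_l|^2.\tag{15}$$

**Step 3 (each frequency meets few dilates of an annulus).** This will keep the tail summable. Let $K=\{1/a\le|\xi|\le a\}$, $a>1$. If $B^{-p}\eta$ and $B^{-p'}\eta$ are in $K$ with $p'>p$, then $1/a\le|B^{-p'}\eta|\le c\rho^{p'-p}|B^{-p}\eta|\le c\rho^{p'-p}a$, which bounds $p'-p$. So each $\eta$ lies in at most $N_K<\infty$ of the sets $B^pK$, $p\in\mathbb Z$.

**Step 4 (cells).** The purpose is to cut $K$ so finely that (14) applies for all $p\le m$. Fix $m\ge1$ and partition $K$ into the finitely many nonempty sets $F_r=K\cap B^{-m}(r+C)$, $r\in\mathbb Z^n$. For $0\le p\le m$ the set $B^pF_r$ is injective: if $x,y\in F_r$ and $B^px-B^py\in\mathbb Z^n$, apply the integer matrix $B^{m-p}$ to get $B^mx-B^my\in\mathbb Z^n$ with both points in $r+C$, whence $x=y$. For $p>m$ we have $B^pF_r\subset B^{p-m}(r+C)$, so (7) gives $M\le C_0q^{p-m}$ with $C_0=|C_R|$.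

**Step 5 (summing up).** The purpose is to identify $s$ on $K$. Add (12) over $r$; this is allowed since $F_r$ is injective (the case $p=0$). Use (14) for $p\le m$ and (15) for $p>m$:
$$\int_Ks=\int_K\sum_{p=1}^m\sum_l|\hat\psi_l(B^p\xi)|^2d\xi+E_m,$$
$$0\le E_m\le\sum_{p>m}q^{-p}C_0q^{p-m}\sum_l\int_{B^pK}|\hat\psi_l|^2=C_0q^{-m}\sum_{p>m}\sum_l\int_{B^pK}|\hat\psi_l|^2\le C_0N_Kq^{-m}\sum_l\|\psi_l\|^2 .$$
The power $q^{-p}$ is used up by the overlap count $q^{p-m}$, but the leftover $q^{-m}$ together with Step 3 is enough. Letting $m\to\infty$,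
$$\int_Ks=\int_K\sum_{p\ge1}\sum_l|\hat\psi_l(B^p\xi)|^2d\xi .$$
Now let $a\to\infty$, so that $K\uparrow\mathbb R^n\setminus\{0\}$. By monotone convergence
$$\int_{\mathbb R^n}s=\sum_{p\ge1}\sum_l\int|\hat\psi_l(B^p\xi)|^2d\xi=\sum_{p\ge1}q^{-p}\sum_l\|\psi_l\|^2=\frac1{q-1}\sum_l\|\psi_l\|^2.\qquad\square$$

## 8. Counting eigenvalues above a level

For $t>0$ let
$$N(\xi,t)=\operatorname{tr}1_{(t,\infty)}(P(\xi)),$$
a measurable $\mathbb Z^n$-periodic function of $\xi$. In Example 3, for $\xi\in[-\frac12,\frac12)$, $N(\xi,t)$ is the indicator of $|\xi|<\frac14$ for $t<\frac12$ and of $|\xi|<\frac18$ for $\frac12\le t<1$.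

**Step 1 (integrability at each level).** The purpose is to exclude $\infty$. Since $t\,1_{(t,\infty)}(x)\le x$ for $x\ge0$, $tN(\xi,t)\le\operatorname{tr}P(\xi)$. By Proposition 2,
$$\int_CN(\xi,t)\,d\xi<\infty\qquad\text{for each }t>0.\tag{16}$$

**Step 2 (Weyl's inequality).** The purpose is to control the count under a finite-rank change. If $X,Y\ge0$ are bounded and $\operatorname{rank}Y\le L$, then
$$\operatorname{tr}1_{(t,\infty)}(X+Y)\le\operatorname{tr}1_{(t,\infty)}(X)+L .$$
Assume the right side is finite and the inequality fails. By counting dimensions there is a unit vector $x$ in the range of $1_{(t,\infty)}(X+Y)$ that is orthogonal to the range of $1_{(t,\infty)}(X)$ and to the range of $Y$. The spectral measure of $X+Y$ at $x$ lives on $(t,\infty)$, so $\langle(X+Y)x,x\rangle>t$. But $Yx=0$ because $Y$ is self-adjoint, and $\langle Xx,x\rangle\le t$. This is a contradiction.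

**Step 3 (one dilation).** The purpose is to get an inequality in which the count appears $q$ times on the left. Apply Step 2 to $P(\xi)+Q_0(\xi)=(DPD^{-1})(\xi)$, which holds by (4), with the rank bound (9). By (10) the count for $(DPD^{-1})(\xi)$ is the sum of the counts for its $q$ blocks, so
$$\sum_{d\in\mathcal D}N(B^{-1}(\xi+d),t)\le N(\xi,t)+L\qquad\text{a.e.}\tag{17}$$
Integrate over $C$ and use (11): $q\int_CN(\cdot,t)\le\int_CN(\cdot,t)+L$. By (16) we may subtract:
$$\int_CN(\xi,t)\,d\xi\le\frac L{q-1}\qquad\text{for all }t>0.$$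

**Step 4 (the level goes to zero).** The purpose is to return from $P$ to $V$. As $t\downarrow0$, $N(\xi,t)$ increases to $\operatorname{tr}1_{(0,\infty)}(P(\xi))$, which is $\dim_V(\xi)$ by (3). Monotone convergence gives $\int_C\dim_V\le L/(q-1)$.

**Conclusion of the proof of Theorem A.** $V$ is SI by Section 3, and the dimension bound was just proved. Lemma 1 gives (2), and the other GMRA axioms were checked in Sections 1 and 3. $\blacksquare$

## 9. The exact value of $\int\dim_V$

Let $W=\overline{\operatorname{span}}\{T_k\psi_l\}$. Since $f\perp W$ iff $\langle Q_0f,f\rangle=0$, we have $W^\perp=\ker Q_0$. So $J_W(\xi)^\perp=\ker Q_0(\xi)$, and by (9) $J_W(\xi)=\operatorname{ran}Q_0(\xi)=\operatorname{span}\{v_l(\xi)\}$. In particular $\dim_W\le L$.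

**Definition (semi-orthogonal).** $\Psi$ is semi-orthogonal if $D^iT_k\psi_l\perp D^jT_{k'}\psi_{l'}$ whenever $i\ne j$. Example 2 is semi-orthogonal. Example 3 is not, by the inner product computed there.

**Theorem B.** For every tight framelet,
$$\sum_{d\in\mathcal D}\dim_V(B^{-1}(\xi+d))=\dim_V(\xi)+\dim_W(\xi)-\dim_{V\cap W}(\xi)\ \text{ a.e.},$$
$$\int_C\dim_V=\frac1{q-1}\int_C(\dim_W-\dim_{V\cap W}),$$
$$\frac1{q-1}\sum_l\|\psi_l\|^2\ \le\ \int_C\dim_V\ \le\ \frac1{q-1}\int_C\dim_W\ \le\ \frac L{q-1}.$$
The first inequality is an equality iff $\Psi$ is semi-orthogonal. The second is an equality iff $V\cap W=\{0\}$. For orthonormal (multi)wavelets all are equalities.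

In Example 3, $W$ consists of the functions with $\hat f=0$ off $\frac18\le|\xi|<\frac12$ and $V\cap W$ of those with $\hat f=0$ off $\frac18\le|\xi|<\frac14$. So $\int\dim_V=\frac34-\frac14=\frac12$, as computed before, and the chain reads $\frac38<\frac12<\frac34<1$: every inequality is strict.

**Step 1 (the first identity).** Now that $\dim_V$ is known to be finite a.e., the dimension count of Section 6 can be made exact. The operators $P(\xi)$ and $Q_0(\xi)$ have finite rank, with ranges $J_V(\xi)$ and $J_W(\xi)$. From $\ker(DPD^{-1})(\xi)=\ker P(\xi)\cap\ker Q_0(\xi)$ the range of $(DPD^{-1})(\xi)$ is $J_V(\xi)+J_W(\xi)$, of dimension $\dim_V+\dim_W-\dim(J_V\cap J_W)$. By (10) its rank is also $\sum_d\dim_V(B^{-1}(\xi+d))$. It remains to see that $J_{V\cap W}=J_V\cap J_W$ a.e. For projections $E,F$ we have $\langle(2-E-F)x,x\rangle=\|x-Ex\|^2+\|x-Fx\|^2$, so the projection onto $\operatorname{ran}E\cap\operatorname{ran}F$ is $1_{\{2\}}(E+F)$. Apply this to $\Pi_V,\Pi_W$ and to their fibers; the functional calculus is fiberwise, so the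 claim follows.

**Step 2 (integration and the upper bounds).** The purpose is to read off the integral formula. Integrate the first identity using (11) and subtract $\int_C\dim_V<\infty$. This gives the second identity, and hence the second inequality, with equality iff $\int_C\dim_{V\cap W}=0$, i.e. iff $V\cap W=\{0\}$. The third inequality is $\dim_W\le L$.

**Step 3 (the lower bound).** The purpose is to compare trace and rank. Since $P\le I$ and $P$ vanishes on $V^\perp$, $P=\Pi P\Pi\le\Pi$. With Proposition 2, $\int_C\dim_V=\int_C\operatorname{tr}\Pi\ge\int_C\operatorname{tr}P=\frac1{q-1}\sum_l\|\psi_l\|^2$. Both sides are finite, so equality holds iff $\operatorname{tr}(\Pi-P)(\xi)=0$ a.e., i.e. iff $P=\Pi$.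

**Step 4 ($P=\Pi$ means semi-orthogonal).** The purpose is to interpret the equality case. If $P=\Pi$, then by (4) $Q_0=D\Pi D^{-1}-\Pi$ is the projection onto $DV\ominus V$. Its range is $(\ker Q_0)^\perp=W$, so $W\perp V$. For $i<j$ we have $D^iW\subset D^jV\perp D^jW$, so $\Psi$ is semi-orthogonal. Conversely, let $\Psi$ be semi-orthogonal. For $f\in D^jW$ we have $Q_if=0$ for $i\ne j$, so $f=\sum_iQ_if=Q_jf$. Moreover $Q_j$ vanishes on $(D^jW)^\perp$. So $Q_j$ is the projection onto $D^jW$. These spaces are mutually orthogonal, so $P=\sum_{j<0}Q_j$ is a projection, and since $\ker P=V^\perp$, $P=\Pi$.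

**Step 5 (orthonormal systems).** If the affine system is orthonormal, then $\|\psi_l\|=1$ for all $l$, the two outer terms of the chain coincide, and all inequalities are equalities. $\blacksquare$

For every expansive $A$ orthonormal wavelets with $L=1$ exist (Dai–Larson–Speegle, *J. Fourier Anal. Appl.* 3 (1997)), so the value $\frac1{q-1}$ is attained for every $A$.

## 10. Which spaces are spaces of negative dilates

**Theorem C.** For a closed subspace $V\subset L^2(\mathbb R^n)$ and $L\ge1$ the following are equivalent: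

1. $V$ is the space of negative dilates of a tight framelet with at most $L$ elements.
2. $V$ is the space of negative dilates of a semi-orthogonal tight framelet with at most $L$ elements.
3. $V$ is SI, $V\subset DV$, $\bigcup_jD^jV$ is dense, $\int_C\dim_V<\infty$, and $\sum_{d\in\mathcal D}\dim_V(B^{-1}(\xi+d))\le\dim_V(\xi)+L$ a.e.

In particular, every tight framelet has the same GMRA as a semi-orthogonal tight framelet with no more generators. For Example 3 one may take $\hat\psi=1_{\{1/4\le|\xi|<1/2\}}$. Its dilates tile $\mathbb R\setminus\{0\}$, scale $0$ gives the multiplier $1_{\{1/4\le|\xi|<1/2\}}$, and the negative scales together give $1_{\{0<|\xi|<1/4\}}$, so $V$ is unchanged.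

*Proof.* (2)⇒(1) is trivial. (1)⇒(3) follows from Theorem A, the axioms checked in Section 1, and the first identity of Theorem B with $\dim_W\le L$. Now assume (3).

**Step 1 (the detail space).** The purpose is to find where the generators must live. By (1), $T_mDV=DT_{Am}V\subset DV$, so $DV$ is SI, and so is $W=DV\ominus V$. By (10) applied to $\Pi$, $\dim_{DV}(\xi)=\sum_d\dim_V(B^{-1}(\xi+d))$. As $\dim_V<\infty$ a.e., $\dim_W=\dim_{DV}-\dim_V\le L$ a.e.

**Step 2 (generators).** The purpose is to choose a Parseval frame of translates in $W$. Enumerate $\mathbb Z^n$ and apply Gram–Schmidt to the vectors $\Pi_W(\xi)\delta_{\xi+k}$, $\xi\in C$, dropping those that give $0$. This produces, measurably in $\xi$, an orthonormal basis $v_1(\xi),\dots,v_{\dim_W(\xi)}(\xi)$ of $J_W(\xi)$. Set $v_l(\xi)=0$ for $\dim_W(\xi)<l\le L$ and define $\psi_l$ by $(\psi_l)_\xi=v_l(\xi)$. Then $\psi_l\in W$, and as in (8)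
$$\sum_{l,k}|\langle f,T_k\psi_l\rangle|^2=\int_C\sum_l|\langle f_\xi,v_l(\xi)\rangle|^2d\xi=\|\Pi_Wf\|^2 .$$
So $\{T_k\psi_l\}$ is a Parseval frame of $W$. We omit the zero $\psi_l$. The others are distinct, since for $l\ne l'$ the vectors $v_l(\xi),v_{l'}(\xi)$ are orthogonal. At least one remains: if $W=\{0\}$, then $D^jV=V$ for all $j$, so $V=\bigcap_jD^jV=\{0\}$ by Lemma 1, contradicting density.

**Step 3 (orthogonal decomposition).** The purpose is to assemble the scales. For integers $J<J'$,
$$D^{J'}V=D^JV\oplus\bigoplus_{J\le j<J'}D^jW .$$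
As $J\to-\infty$ the projections onto $D^JV$ tend strongly to $0$ by Lemma 1. As $J'\to\infty$ the projections onto $D^{J'}V$ tend strongly to $I$ by density. Hence $L^2(\mathbb R^n)=\bigoplus_{j\in\mathbb Z}D^jW$, and with $J'=0$, $V=\bigoplus_{j<0}D^jW$. Since $\{D^jT_k\psi_l\}_{k,l}$ is a Parseval frame of $D^jW$ for each $j$, the affine system is a Parseval frame of $L^2(\mathbb R^n)$. It is semi-orthogonal, and its space of negative dilates is $V$. $\blacksquare$

## 11. Countably many generators

Example 4 had infinitely many generators, and (2) failed. The proof of Theorem A shows what excludes it.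

**Extension of Theorem A.** Let $\Psi$ be countable with Parseval affine system, and let $W=\overline{\operatorname{span}}\{T_k\psi_l\}$. If $\int_C\dim_W<\infty$, then $V$ is SI, $\int_C\dim_V\le\frac1{q-1}\int_C\dim_W$, and (2) holds, so $\Psi$ generates a GMRA.

*Proof.* Only three places used finiteness of $\Psi$.

**Step 1 (fibers of $Q_0$).** The purpose is to replace (9). As in Section 6, each partial sum $\sum_{l\le M}$ of $Q_0$ is decomposable with fibers $\sum_{l\le M}\langle\cdot,v_l(\xi)\rangle v_l(\xi)$. It is at most $Q_0\le I$, so these fibers are at most $I$ a.e., increase with $M$, and converge strongly. By monotone convergence of the quadratic forms their limit is $Q_0(\xi)=\sum_l\langle\cdot,v_l(\xi)\rangle v_l(\xi)\le I$. As in Section 9, $W^\perp=\ker Q_0$, so $J_W(\xi)=(\ker Q_0(\xi))^\perp$, which is finite-dimensional a.e., and $\operatorname{rank}Q_0(\xi)=\dim_W(\xi)$.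

**Step 2 (the trace of $P$).** Proposition 2 needs $\sum_l\|\psi_l\|^2<\infty$, so that $E_m\to0$ and the trace is finite. From $Q_0(\xi)\le I$ and its rank,
$$\sum_l\|\psi_l\|^2=\int_C\sum_l\|v_l(\xi)\|^2d\xi=\int_C\operatorname{tr}Q_0(\xi)\,d\xi\le\int_C\dim_W<\infty .$$
The proof in Section 7 then applies unchanged, as all the sums over $l$ there have nonnegative terms.

**Step 3 (the count).** The purpose is to replace $L$ in (17). Weyl's inequality at the point $\xi$ now gives $\sum_dN(B^{-1}(\xi+d),t)\le N(\xi,t)+\dim_W(\xi)$ a.e. Integrate, subtract using (16), and let $t\downarrow0$: $\int_C\dim_V\le\frac1{q-1}\int_C\dim_W$. Lemma 1 gives (2), and the remaining axioms hold as in Sections 1 and 3. $\blacksquare$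

The hypothesis $\int_C\dim_W<\infty$ is automatic for finite $\Psi$. It cannot be weakened to $\sum_l\|\psi_l\|^2<\infty$, by Example 4. There $Q_0$ is the multiplier $w=(e^{|\xi|}-1)s$, which is positive off $0$, so $W=L^2(\mathbb R^n)$ and $\dim_W=\infty$ everywhere, although $\int_C\operatorname{tr}P=\int s$ is finite.
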